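\title{The topological stable rank of Banach-algebra-valued functions on cubes}

\begin{abstract}
For a unital complex Banach algebra $A$, let $A(I^k)$ be the algebra of continuous maps from the cube $I^k=[0,1]^k$ to $A$. Rieffel asked whether the topological stable rank satisfies $\operatorname{tsr}A(I^2)\le\operatorname{tsr}A+1$. We show that it need not: for every $k\ge2$ there is a uniform algebra $A_k$ on a compact set $K\subset\mathbb C^k$ with $\operatorname{tsr}A_k=1$ and $\operatorname{tsr}A_k(I^k)=k+1$. The bound $\operatorname{tsr}A(I^k)\le\operatorname{tsr}A+k$ holds for every $A$, and for each finite value of $\operatorname{tsr}A$ it is attained by one commutative algebra for all $k$ at once. The set $K$ is obtained from a ball by removing neighborhoods of countably many algebraic hypersurfaces in such a way that a fixed real $(k-1)$-sphere never bounds in the removed part.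
\end{abstract}

\section{Introduction}

All Banach algebras are complex, and compact spaces are Hausdorff. For a Banach algebra $A$ and a compact space $X$, let $A(X)$ be the Banach algebra of continuous maps $X\to A$ with pointwise operations and the supremum norm; $C(X)=\mathbb C(X)$ and $I=[0,1]$. For unital $A$, let $\mathrm{Lg}_n(A)$ be the set of \emph{left-invertible} $n$-tuples: those $(a_1,\dots,a_n)\in A^n$ with $\sum_i b_ia_i=1$ for some $b_1,\dots,b_n\in A$. The (left) \emph{topological stable rank} $\operatorname{tsr}A$ is the least $n\ge1$ such that $\mathrm{Lg}_n(A)$ is dense in $A^n$ for the product topology, and $\infty$ if there is no such $n$. For commutative $A$, $\operatorname{tsr}A=1$ means that the invertible elements are dense.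

For $A=C(X)$, a tuple $a\colon X\to\mathbb C^n$ is left-invertible exactly when it has no zero (take $b_i=\bar a_i/\sum_j|a_j|^2$). So $\operatorname{tsr}C(X)$ is the least $n$ such that every map $X\to\mathbb C^n$ can be pushed off the origin by an arbitrarily small perturbation, and this is a measure of dimension.

\begin{example}\label{ex:cube}
We have $\operatorname{tsr}C(I^k)=\lfloor k/2\rfloor+1$. If $2n>k$, approximate $a\colon I^k\to\mathbb C^n$ by a polynomial map; its image has measure zero, so subtracting a small vector outside the image removes all zeros. If $2n\le k$, use the cube $[-1,1]^k$ and let $a$ be the projection onto $[-1,1]^{2n}\subset\mathbb R^{2n}=\mathbb C^n$. If all real coordinates of $a-a'$ have modulus less than $1$, then $y\mapsto y-a'(y,0)$ maps $[-1,1]^{2n}$ to itself, and a Brouwer fixed point gives a zero of $a'$.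
\end{example}

Thus for cubes one unit of stable rank is worth two real parameters, because the scalars are complex. Rieffel proved that $\operatorname{tsr}A(I)\le\operatorname{tsr}A+1$ for every unital $\mathrm C^*$-algebra $A$. Applied twice, an estimate of this form charges two units for two parameters, which is wasteful for cubes, and one is led to expect
\begin{equation}\label{eq:R}
\operatorname{tsr}A(I^2)\le\operatorname{tsr}A+1 .\tag{R}
\end{equation}
This estimate holds for $A=C(X)$ with $X$ compact. Rieffel's problem, as posed in \cite{source}, asks whether \eqref{eq:R} holds for every unital complex Banach algebra $A$. The answer is no.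

\begin{theorem}\label{thm:main}
For every $k\ge2$ there are a nonempty compact set $K\subset\mathbb C^k$ and a closed unital subalgebra $A_k\subset C(K)$ with $\operatorname{tsr}A_k=1$ and $\operatorname{tsr}A_k(I^k)=k+1$. In particular $\operatorname{tsr}A_2(I^2)=3>\operatorname{tsr}A_2+1$, so \eqref{eq:R} is false in general.
\end{theorem}

\begin{theorem}\label{thm:sharp}
\begin{enumerate}
\item[(a)] For every unital Banach algebra $A$ and every $k\ge0$, $\operatorname{tsr}A(I^k)\le\operatorname{tsr}A+k$.
\item[(b)] For every $n\ge1$ there is a commutative unital Banach algebra $E$ with $\operatorname{tsr}E=n$ and $\operatorname{tsr}E(I^k)=n+k$ for all $k\ge0$.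
\end{enumerate}
So \textup{(a)} cannot be improved for any value of $\operatorname{tsr}A$ or any $k$, and \eqref{eq:R} fails for algebras of every finite topological stable rank.
\end{theorem}

The algebra $A_k$ is the uniform closure of the rational functions with poles off $K$, and the two ranks in Theorem~\ref{thm:main} see different features of $K$. Density of the invertible elements concerns only zero sets of polynomials, and it holds once $K$ misses the zero sets of a dense sequence of them. The lower bound for $A_k(I^k)$ is topological: the map $(x,z)\mapsto z-x$, with $x$ in a real $k$-simplex $\Delta\subset\mathbb C^k$ and $z\in K$, cannot be pushed off the origin as long as $K$ is linked with the sphere $\partial\Delta$. The work is to remove countably many complex hypersurfaces without destroying the linking.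

Section~\ref{sec:upper} proves Theorem~\ref{thm:sharp}(a). Section~\ref{sec:model} removes one complex line by hand for $k=2$. Sections~\ref{sec:extend} and~\ref{sec:K} construct $K$, Section~\ref{sec:lower} finishes the proof of Theorem~\ref{thm:main}, and Section~\ref{sec:sharp} proves Theorem~\ref{thm:sharp}(b).

Throughout, $|\cdot|$ is the Euclidean norm on $\mathbb C^k$, and $B(r)$, $\bar B(r)$ are the open and closed balls of radius $r$ about $0$. Homology and cohomology are singular with coefficients in $\mathbb C$, so that $H^j(Y)=\operatorname{Hom}(H_j(Y),\mathbb C)$.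

\section{The upper bound}\label{sec:upper}

\begin{lemma}\label{lem:basic}
Let $A,A'$ be unital Banach algebras and $X,Y$ compact spaces.
\begin{enumerate}
\item[(i)] $\mathrm{Lg}_n(A)$ is open in $A^n$.
\item[(ii)] If some $n$ entries of a tuple in $A^{n+1}$ form an element of $\mathrm{Lg}_n(A)$, then the tuple lies in $\mathrm{Lg}_{n+1}(A)$. Hence $\operatorname{tsr}A\ge n+1$ whenever $\mathrm{Lg}_n(A)$ is not dense.
\item[(iii)] If there is a continuous surjective unital homomorphism $A\to A'$, then $\operatorname{tsr}A'\le\operatorname{tsr}A$.
\item[(iv)] $A(X)(Y)=A(X\times Y)$ isometrically.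
\item[(v)] If $G\in A(X)^n$ and $G(x)\in\mathrm{Lg}_n(A)$ for all $x\in X$, then $G\in\mathrm{Lg}_n(A(X))$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) If $\sum b_ia_i=1$ and $a'$ is close to $a$, then $u=\sum b_ia_i'$ is invertible and $\sum u^{-1}b_ia_i'=1$.
(ii) Give the remaining entry the coefficient $0$. Then $\mathrm{Lg}_j(A)\times A\subset\mathrm{Lg}_{j+1}(A)$, so density passes from $j$ to $j+1$.
(iii) The induced map $A^n\to A'^n$ is continuous and onto, so it preserves density, and it maps $\mathrm{Lg}_n(A)$ into $\mathrm{Lg}_n(A')$.
(iv) This is the exponential law, $\Phi\leftrightarrow\bigl((x,y)\mapsto\Phi(y)(x)\bigr)$.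
(v) Given $x_0$, choose $b_i\in A$ with $\sum b_iG_i(x_0)=1$. Near $x_0$ the element $u(x)=\sum b_iG_i(x)$ is invertible, and $H_i(x)=u(x)^{-1}b_i$ solves $\sum H_iG_i=1$. If $H^{(j)}$ are such solutions on the sets of a finite open cover and $(\chi_j)$ is a subordinate partition of unity, then $H_i=\sum_j\chi_jH_i^{(j)}$ is a global solution.
\end{proof}

By (v), we must approximate a path in $A^{n+1}$ by a path in $\mathrm{Lg}_{n+1}(A)$. A polygonal path with left-invertible vertices may leave $\mathrm{Lg}_{n+1}(A)$ along an edge. The spare coordinate avoids this: we move one coordinate at a time while the other $n$ stay fixed and left-invertible.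

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(a)]
By Lemma~\ref{lem:basic}(iv), $A(I^k)=A(I^{k-1})(I)$, so it suffices to treat $k=1$, and we may assume $n=\operatorname{tsr}A<\infty$. Let $F\in A(I)^{n+1}$ and $\epsilon>0$. Choose $N$ so that each $F_l$ oscillates by less than $\epsilon$ on each interval $J_i=[\frac{i-1}N,\frac iN]$. Consider the conditions on $(p^{(0)},\dots,p^{(N)})\in(A^{n+1})^{N+1}$
\begin{equation}\label{eq:vertices}
\bigl(p^{(i)}_1,\dots,p^{(i)}_{l-1},p^{(i-1)}_{l+1},\dots,p^{(i-1)}_{n+1}\bigr)\in\mathrm{Lg}_n(A)\qquad(1\le i\le N,\ 1\le l\le n+1).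
\end{equation}
Each defines the preimage of the open dense set $\mathrm{Lg}_n(A)$ under a projection onto $n$ distinct coordinates, which is open and dense. A finite intersection of such sets is dense, so we can satisfy \eqref{eq:vertices} together with $\|p^{(i)}_l-F_l(i/N)\|<\epsilon$ for all $i,l$.

Divide $J_i$ into $n+1$ equal subintervals. On the $l$-th one, let $G$ move its $l$-th coordinate linearly from $p_l^{(i-1)}$ to $p_l^{(i)}$ and keep the others fixed; these are the entries of the tuple in \eqref{eq:vertices}. By Lemma~\ref{lem:basic}(ii) and (v), $G\in\mathrm{Lg}_{n+1}(A(I))$. For $t\in J_i$ the element $G_l(t)$ is a convex combination of $p_l^{(i-1)}$ and $p_l^{(i)}$, both within $2\epsilon$ of $F_l(t)$. So $\|G_l-F_l\|\le2\epsilon$.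
\end{proof}

\section{The flat model and one step by hand}\label{sec:model}

For $k\ge1$ put
\[
\ell_i(z)=z_i\ \ (1\le i\le k),\qquad \ell_0(z)=1-\sum_{i=1}^k z_i,\qquad P=\ell_0\ell_1\cdots\ell_k,
\]
\[
\Delta=\{x\in\mathbb R^k:\ \ell_i(x)\ge0 \text{ for } 0\le i\le k\}\subset\bar B(1).
\]
The simplex $\Delta$ is homeomorphic to $I^k$, the $\ell_i$ are its barycentric coordinates, and $P$ vanishes on its boundary $\partial\Delta\cong S^{k-1}$. Let $F(x,z)=z-x$ for $x\in\Delta$, $z\in\mathbb C^k$. We say that a continuous map $\Phi\colon S\to\mathbb C^j$ has a \emph{stable zero} if there is $\epsilon_0>0$ such that every continuous $g\colon S\to\mathbb C^j$ with $|g-\Phi|<\epsilon_0$ has a zero.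

\begin{lemma}\label{lem:stable}
Let $K\subset\mathbb C^k$ be compact and let $A\subset C(K)$ be a closed unital subalgebra that contains the coordinates $z_1,\dots,z_k$. If $F$ has a stable zero on $\Delta\times K$, then $\operatorname{tsr}A(I^k)\ge k+1$.
\end{lemma}

\begin{proof}
The maps $x\mapsto z_i-x_i$ form a tuple in $A(\Delta)^k$. A tuple $G\in\mathrm{Lg}_k(A(\Delta))$ defines a continuous map $g(x,z)=(G_i(x)(z))_i$ on $\Delta\times K$, and $\sum H_iG_i=1$ shows that $g$ has no zero. So $G$ cannot be within $\epsilon_0/\sqrt k$ of that tuple in every coordinate. Apply Lemma~\ref{lem:basic}(ii) to $A(\Delta)\cong A(I^k)$.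
\end{proof}

Let $x_0$ be the barycenter of $\Delta$ and let $L=(x_0+i\mathbb R^k)\cap\bar B(2)$, a real $k$-ball. On $\Delta\times L$ the map $F(x,x_0+iy)=(x_0-x)+iy$ is a homeomorphism onto a neighborhood of $0$, so it has a stable zero, as in Example~\ref{ex:cube}. Also $\operatorname{Re}\ell_j=\frac1{k+1}$ on $L$, so $|P|\ge(k+1)^{-k-1}$ there. But polynomials are dense in $C(L)$ by the Stone--Weierstrass theorem, since $\bar z_j=\frac2{k+1}-z_j$ on $L$, and $\operatorname{tsr}C(L)=\lfloor k/2\rfloor+1$. For $k=1$ this is $1$, and $L$ already has the properties required of $K$. For $k\ge2$ it is at least $2$, and we must modify $L$ so that polynomials lose their stable zeros while $F$ keeps its own.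

\begin{example}\label{ex:finger}
Let $k=2$, $x_0=(\frac13,\frac13)$ and $f(z)=(z_1-\frac13)+i(z_2-\frac13)$. In the affine coordinates $z=x_0+\zeta(1,i)+\mu(1,-i)$ we have $f=2\mu$. For $\zeta=-\bar\mu$ we get $z=x_0+iy$ with $y=(2\operatorname{Im}\mu,-2\operatorname{Re}\mu)$, so the plane $x_0+i\mathbb R^2$ is $\{\zeta=-\bar\mu\}$ and $f$ maps it bijectively onto $\mathbb C$. Thus $f|_L$ has a stable zero at $x_0$, the point where $L$ meets the line $W=\{\mu=0\}$. No small perturbation removes this point, but it can be pushed along $W$ out of the ball.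

On the ray $\zeta=t\ge0$ in $W$ we have $\ell_1=\frac13+t$, $\ell_2=\frac13+it$ and $|\ell_0|^2=(\frac13-t)^2+t^2\ge\frac1{18}$, so $|P|\ge\frac1{27\sqrt2}$. Let $D=\{|\mu|\le1\}$, $\chi(\mu)=\max(0,1-|\mu|/\delta)$ with $0<\delta<1$, and
\[
z_s(\mu)=x_0+\bigl(s\chi(\mu)-\bar\mu\bigr)(1,i)+\mu(1,-i)\qquad(\mu\in D,\ 0\le s\le3).
\]
For $|\mu|\ge\delta$ this point lies in the plane, where $|P|\ge\frac1{27}$; for $|\mu|\le\delta$ it is within $2\delta$ of the segment $0\le t\le3$ of the ray. So for small $\delta$ we have $|P(z_s(\mu))|>\frac1{64}$ throughout. Since $f(z_3(\mu))=2\mu$ and $|z_3(0)|\ge3\sqrt2-1>2$, the polynomial $f$ has no zero on $L'=z_3(D)\cap\bar B(2)$.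

The map $F$ still has a stable zero on $\Delta\times L'$. Indeed, $\Phi_s(x,\mu)=z_s(\mu)-x$ does not vanish on the boundary of the $4$-cell $\Delta\times D$: if $x\in\partial\Delta$ then $P(x)=0\ne P(z_s(\mu))$, and if $|\mu|=1$ then $\operatorname{Im}z_s(\mu)=y\ne0$. The map $\Phi_0$ is the restriction of a real affine isomorphism with its zero at the interior point $(x_0,0)$, so the boundary maps $S^3\to\mathbb C^2\setminus0$ of $\Phi_0$ and $\Phi_3$ have degree $\pm1$. Let $\epsilon_0\le1$ be a positive lower bound for $|\Phi_3|$ on the boundary, and let $|g-F|<\epsilon_0$ on $\Delta\times L'$. Extend $e(x,\mu)=(g-F)(x,z_3(\mu))$ from the closed set $\{|z_3(\mu)|\le2\}$ to $\Delta\times D$ keeping $|e|<\epsilon_0$. Then $\Phi_3+e$ has the same boundary degree, hence a zero. At this zero $|z_3(\mu)|<|x|+1\le2$, so it is a zero of $g$.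
\end{example}

Two points must be understood before this step can be repeated. First, the escape route existed for a reason. The region to avoid was a sublevel set $\{|P|<t\}$, and by the maximum principle a Jordan curve in $W\cap\{|P|<t\}$ encloses only points of $\{|P|<t\}$: the forbidden region cannot surround a point of $W$ outside it. To use this at every step, the forbidden region has to remain a sublevel set of a polynomial. Second, infinitely many long fingers leave no limit surface. We therefore replace surfaces by a decreasing sequence of compact sets $K_N$, and we record the linking on the other side, by a class in $H^{k-1}(B(2)\setminus K_N)$ that is nonzero on $\partial\Delta$. Such a class certifies that $\partial\Delta$ does not bound in the complement of $K_N$. Cutting a neighborhood of $W$ out of $K_N$ enlarges the complement, and the task is to extend the class.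

\section{Extending a class across a hypersurface}\label{sec:extend}

From now on $k\ge2$ and $m=k-1$. We use the following standard facts. A compact set $Q\subset\mathbb C^k$ is \emph{polynomially convex} if for each $w\notin Q$ there is a polynomial $p$ with $|p(w)|>\max_Q|p|$. A complex manifold $Y$ is \emph{Stein} if the holomorphic functions $\mathcal O(Y)$ separate points and provide local coordinates, and for each compact $Q\subset Y$ the hull $\{w\in Y:|a(w)|\le\max_Q|a|\text{ for all }a\in\mathcal O(Y)\}$ is compact.
\begin{enumerate}
\item[(S1)] (Oka--Weil) A function holomorphic near a polynomially convex compact set $Q$ is a uniform limit of polynomials on $Q$.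
\item[(S2)] A closed complex submanifold $Y$ of a Stein manifold $V$ is Stein, and the restriction $\mathcal O(V)\to\mathcal O(Y)$ is onto.
\item[(S3)] (Holomorphic de Rham theorem) On a Stein manifold $Y$, every class in $H^j(Y)$ is represented by a closed holomorphic $j$-form.
\end{enumerate}
The surjectivity in (S2), and (S3), are consequences of Cartan's Theorem~B. By de Rham's theorem, the class $[\omega]\in H^j(Y)=\operatorname{Hom}(H_j(Y),\mathbb C)$ of a closed form is the functional $\sigma\mapsto\int_\sigma\omega$ on smooth cycles, and every homology class contains a smooth cycle.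

In this section $\Pi$ and $f$ are polynomials on $\mathbb C^k$, $r,t>0$, and
\[
V=\{z\in B(r):|\Pi(z)|<t\},\qquad W=\{f=0\}.
\]
We assume that $0$ is a regular value of $f$, that is, $df\ne0$ at every point of $W$. Then $W$ is empty or a closed complex submanifold of dimension $m$. The class is first extended along $W$, and then to a tube around $W$.

\begin{lemma}\label{lem:along}
Let $\Theta\in H^m(V)$ and let $V'$ be an open set whose closure is a compact subset of $V$. There is $\alpha\in H^m(W)$ with $\alpha|_{W\cap V'}=\Theta|_{W\cap V'}$.
\end{lemma}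

When $k=2$ and $W$ is a line, the maximum principle shows, as in Section~\ref{sec:model}, that the components of $W\cap V$ are simply connected, and $\alpha=0$ works. In general we represent $\Theta$ on $W\cap V$ by a holomorphic form and approximate it by forms that live on all of $W$.

\begin{proof}
Put $Y=W\cap V$ and $Y'=W\cap V'$; we may assume $Y\ne\emptyset$.

\emph{The set $V$.} For $s<r$ and $t'<t$ the compact set $Q=\{|z|\le s,\ |\Pi|\le t'\}\subset V$ is polynomially convex: a point $w$ with $|w|>s$ is separated from $Q$ by $z\mapsto\sum\bar w_jz_j$, and a point with $|\Pi(w)|>t'$ by $\Pi$. Every compact subset of $V$ lies in such a $Q$, and then so does its hull. Hence $V$ is Stein, and by (S1) polynomials are dense in $\mathcal O(V)$ for uniform convergence on compact sets. By (S2), $Y$ is Stein.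

\emph{A global $m$-form on $W$.} For $w\in W$ and $\xi_1,\dots,\xi_m\in T_wW=\ker df_w$ put $\omega_0(\xi_1,\dots,\xi_m)=\det(\nu,\xi_1,\dots,\xi_m)$, where $\nu\in\mathbb C^k$ is any vector with $df_w(\nu)=1$. Two choices of $\nu$ differ by an element of the $m$-dimensional space $T_wW$, so the determinant does not depend on $\nu$. Locally we may take $\nu=e_j/(\partial f/\partial z_j)$, so $\omega_0$ is holomorphic. It vanishes nowhere, because $\nu$ and a basis of $T_wW$ form a basis of $\mathbb C^k$. Hence the holomorphic $m$-forms on an open subset of $W$ are the forms $a\omega_0$ with $a$ holomorphic. All of them are closed, since $d=\partial$ on holomorphic forms and there are no nonzero $(m+1,0)$-forms on $W$. By (S3) and (S2), $\Theta|_Y=[a\omega_0]$ for some $a\in\mathcal O(V)$.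

\emph{From approximation to equality.} Approximating $a$ by polynomials only approximates the class; we obtain equality because finitely many periods decide the matter. The closure of $Y'$ is a compact subset of $Y$, so it lies in a finite subcomplex of a triangulation of $Y$, and the image $\Lambda$ of $H_m(Y')\to H_m(Y)$ is finite dimensional. Let $\sigma_1,\dots,\sigma_p$ be smooth cycles in $Y$ whose classes span $\Lambda$, and define the linear map
\[
\lambda\colon\mathcal O(V)\to\mathbb C^p,\qquad\lambda(b)=\Bigl(\int_{\sigma_j}b\,\omega_0\Bigr)_{j=1}^p .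
\]
It is continuous for uniform convergence on the compact union of the supports of the $\sigma_j$, so $\lambda(a)$ lies in the closure of $\lambda(\mathbb C[z_1,\dots,z_k])$. A linear subspace of $\mathbb C^p$ is closed, so $\lambda(a)=\lambda(b)$ for some polynomial $b$. Let $\alpha=[b\,\omega_0]\in H^m(W)$. The functional $\alpha|_Y-\Theta|_Y$ vanishes on $\Lambda$, which means that $\alpha|_{Y'}=\Theta|_{Y'}$.
\end{proof}

\begin{remark}
The degree $m=\dim W$ is what makes the approximating forms closed; this is why the sphere $\partial\Delta$ has dimension $k-1$ and the cube has dimension $k$. The shape of $V$ is also essential. For $k=2$, $W=\{z_2=0\}$ and the open set $\{1<|z_1|<2,\ |z_2|<1\}$ in place of $V$, the class of $dz_1/z_1$ is nonzero on the circle $\{|z_1|=\frac32,\ z_2=0\}$, which bounds in $W$.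
\end{remark}

\begin{lemma}\label{lem:across}
Let $\Theta\in H^m(V)$, $0<r''<r$, $0<t''<t$ and $V''=\{z\in B(r''):|\Pi(z)|<t''\}$. There are $\kappa>0$ and, with $T=\{z\in B(r''):|f(z)|<\kappa\}$, a class $\Theta'\in H^m(V''\cup T)$ such that $\Theta'|_{V''}=\Theta|_{V''}$.
\end{lemma}

\begin{proof}
If $W\cap\bar B(r'')=\emptyset$, then $T=\emptyset$ for small $\kappa$ and there is nothing to prove. Otherwise choose $r''<r'<r$ and $t''<t'<t$, and let $V'=\{z\in B(r'):|\Pi(z)|<t'\}$. The closure of $V'$ is a compact subset of $V$, and the closure of $V''$ is a compact subset of $V'$. Take $\alpha$ from Lemma~\ref{lem:along}, and $\delta>0$ such that every point within $\delta$ of $V''$ lies in $V'$. By the tubular neighborhood theorem there is a continuous retraction $\rho\colon T_0\to W$ of an open neighborhood $T_0$ of $W$. The open set $\{z\in T_0:|z-\rho(z)|<\delta\}$ contains $W\cap\bar B(r'')$, which is the intersection of the decreasing compact sets $\{|z|\le r'',\ |f|\le\kappa\}$ as $\kappa\downarrow0$. So for small $\kappa$ we have $T\subset T_0$ and $|z-\rho(z)|<\delta$ on $T$.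

For $z\in T\cap V''$ the segment from $z$ to $\rho(z)$ lies in $V'$. Hence $\rho$ restricts to a map $\rho_1\colon T\cap V''\to W\cap V'$, and the inclusion $T\cap V''\to V'$ is homotopic to $\rho_1$ followed by the inclusion $W\cap V'\to V'$. Therefore
\[
\Theta|_{T\cap V''}=\rho_1^*(\Theta|_{W\cap V'})=\rho_1^*(\alpha|_{W\cap V'})=\bigl((\rho|_T)^*\alpha\bigr)|_{T\cap V''}.
\]
The classes $\Theta|_{V''}$ and $(\rho|_T)^*\alpha$ agree on the overlap, and the Mayer--Vietoris sequence $H^m(V''\cup T)\to H^m(V'')\oplus H^m(T)\to H^m(V''\cap T)$ provides $\Theta'$.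
\end{proof}

\section{The set $K$ and the algebra $A_k$}\label{sec:K}

\subsection*{The polynomials to be made invertible}
Let $(g_i)$ be a sequence of polynomials that is dense in $\mathbb C[z_1,\dots,z_k]$ for the supremum norm on $\bar B(3)$. The differential of $g_i$ is complex linear, hence onto $\mathbb C$ wherever it is nonzero, and Sard's theorem gives for all $i,j\ge1$ a number $\epsilon_{ij}$ with $|\epsilon_{ij}|<1/j$ such that $0$ is a regular value of $g_i+\epsilon_{ij}$. Enumerate the polynomials $g_i+\epsilon_{ij}$ as $h_1,h_2,\dots$; they are still dense. Let $f_n=h_n/M_n$, with $M_n>0$ chosen so that $|f_n|\le1$ on $\bar B(3)$.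

\subsection*{The removed sets}
Lemma~\ref{lem:across} extends the class to $V''\cup T$, which is not a sublevel set. We need a sublevel set that is contained in $V''\cup T$ and still contains $W$ inside the ball. If $V=\{v<t\}$ in the ball, then $\{v|f|^\eta<t'''\}$ with $t'''<t''$ does this for small $\eta>0$, because $|f|^\eta$ is close to $1$ outside a thin tube around $W$. Taking $\eta$ rational keeps a power of $v|f|^\eta$ equal to the modulus of a polynomial. Each step loses a little in the radius and in the level, so we start with room to spare. Put $\beta=\frac1{k+2}$ and $c=\frac12\beta^{k+1}$.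

\begin{proposition}\label{prop:link}
There are positive rational numbers $\eta_1,\eta_2,\dots$ such that, with
\[
v_N=|P|\prod_{n\le N}|f_n|^{\eta_n},\qquad U_N=\{z\in B(2):v_N(z)<c\},
\]
for every $N\ge0$ there is $\Theta_N\in H^m(U_N)$ with $\Theta_N|_{\partial\Delta}\ne0$.
\end{proposition}

\begin{proof}
Let $r_N=2+2^{-N}$, $c_N=c(1+2^{-N})$ and $V_N=\{z\in B(r_N):v_N(z)<c_N\}$. Since $v_N=0$ on $\partial\Delta$, we have $\partial\Delta\subset U_N\subset V_N$. We construct $\eta_N$ and $\Theta_N\in H^m(V_N)$ with $\Theta_N|_{\partial\Delta}\ne0$ by induction, and then restrict to $U_N$.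

\emph{The case $N=0$.} Here $V_0=\{z\in B(3):|P(z)|<\beta^{k+1}\}$. We map $V_0$ to $\partial\Delta$ by recording which $\ell_i$ are small. Let $\phi_i=\max(0,\beta-|\ell_i|)$ for $0\le i\le k$. At each point of $V_0$ some $|\ell_i|$ is less than $\beta$, so $\sum\phi_i>0$. Not all $|\ell_i|$ are less than $\beta$, because $\sum\ell_i=1>(k+1)\beta$, so some $\phi_i$ vanishes. Let $h\colon V_0\to\partial\Delta$ send $z$ to the point with barycentric coordinates $\phi_i(z)/\sum_j\phi_j(z)$. Suppose $x\in\partial\Delta$ and $h(x)=x$. If $\ell_i(x)>0$ then $\phi_i(x)>0$, so $\ell_i(x)<\beta$. Thus all $\ell_i(x)$ are less than $\beta$, which we just excluded. A self-map of $S^m$ without fixed points is homotopic to the antipodal map, so $h|_{\partial\Delta}$ has degree $(-1)^{m+1}\ne0$. Let $\Theta_0$ be the pullback under $h$ of a generator of $H^m(\partial\Delta)$.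

\emph{From $N$ to $N+1$.} Choose an integer $q\ge1$ with $q\eta_n\in\mathbb Z$ for $n\le N$, and let $\Pi=P^q\prod_{n\le N}f_n^{q\eta_n}$. Then $v_N^q=|\Pi|$ and $V_N=\{z\in B(r_N):|\Pi|<c_N^q\}$. Fix $c''$ with $c_{N+1}<c''<c_N$, and apply Lemma~\ref{lem:across} to $V=V_N$, $\Theta=\Theta_N$, $f=f_{N+1}$, $r''=r_{N+1}$ and $t''=(c'')^q$. With $V''=\{z\in B(r_{N+1}):v_N<c''\}$ and $T=\{z\in B(r_{N+1}):|f|<\kappa\}$, we obtain $\Theta'\in H^m(V''\cup T)$ extending $\Theta_N|_{V''}$. Since $c_{N+1}/c''<1$, there is a rational $\eta=\eta_{N+1}>0$ with $(c_{N+1}/c'')^{1/\eta}\le\kappa$. If $z\in V_{N+1}\setminus V''$, then $v_N(z)\ge c''$ and $v_N(z)|f(z)|^\eta<c_{N+1}$, so $|f(z)|<(c_{N+1}/c'')^{1/\eta}\le\kappa$ and $z\in T$. Hence $V_{N+1}\subset V''\cup T$, and we put $\Theta_{N+1}=\Theta'|_{V_{N+1}}$. As $\partial\Delta\subset V''\cap V_{N+1}$, we get $\Theta_{N+1}|_{\partial\Delta}=\Theta_N|_{\partial\Delta}\ne0$.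
\end{proof}

\subsection*{The algebra}
Let $K_N=\{z\in\bar B(2):v_N(z)\ge c\}$, so that $U_N=B(2)\setminus K_N$. The normalization $|f_n|\le1$ gives $v_{N+1}\le v_N$ on $\bar B(2)$, so the compact sets $K_N$ decrease. No $K_N$ is empty: otherwise $U_N=B(2)$ would be contractible and $H^m(U_N)=0$ because $m\ge1$, contrary to Proposition~\ref{prop:link}. Hence $K=\bigcap_NK_N$ is a nonempty compact set. Let $A_k$ be the closure in $C(K)$ of the unital algebra
\[
\mathcal R=\{p/q:\ p,q\text{ polynomials},\ q\text{ has no zero on }K\}.
\]

\begin{proposition}\label{prop:one}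
$\operatorname{tsr}A_k=1$.
\end{proposition}

\begin{proof}
On $K$ we have $v_n\ge c>0$, so $f_n$ and $h_n$ have no zero on $K$. Given $p/q\in\mathcal R$, we have $\|h_n/q-p/q\|\le\|h_n-p\|/\min_K|q|$, which is small for suitable $n$ since $K\subset\bar B(3)$. The element $h_n/q$ has the inverse $q/h_n\in\mathcal R$. So the closure of the set of invertible elements contains $\mathcal R$, and hence $A_k$.
\end{proof}

\section{The stable zero on $\Delta\times K$}\label{sec:lower}

Since $P=0$ on $\partial\Delta$ and $|P|\ge c$ on $K_0$, the number $d=\operatorname{dist}(\partial\Delta,K_0)$ is positive. Let $\epsilon_0=\min(d,\frac12)$.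

\begin{proposition}\label{prop:zero}
Every continuous map $g\colon\Delta\times K\to\mathbb C^k$ with $|g-F|<\epsilon_0$ has a zero.
\end{proposition}

The following picture guides the proof but is not used in it. Extend a zero-free $g$ to $\Delta\times\bar B(2)$, equal to $F$ near the diagonal over $\partial\Delta$. The extension has no zero on $\Delta\times K_N$ for large $N$. If it were transverse to $0$, its zero set would be a compact $k$-manifold whose boundary is the diagonal over $\partial\Delta$, and its projection to the second factor would be a chain in $U_N$ bounded by $\partial\Delta$. This is what $\Theta_N$ forbids. To avoid transversality we replace the zero set by the relative class $g^*\tau$, where $\tau$ generates $H^{2k}(\mathbb C^k,\mathbb C^k\setminus0)\cong\mathbb C$, and the evaluation of $\Theta_N$ by a cup product. We use three standard facts.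
\begin{enumerate}
\item[(T1)] The cup product $H^i(Y)\times H^j(Y,Y_0)\to H^{i+j}(Y,Y_0)$ is natural for maps of pairs.
\item[(T2)] (Excision) If $X\subset O\subset Y$ with $X$ closed and $O$ open in $Y$, then the restriction $H^*(Y,Y\setminus X)\to H^*(O,O\setminus X)$ is an isomorphism.
\item[(T3)] (K\"unneth) If $\theta\in H^i(S)$ and $\tau_0\in H^j(Y,Y_0)$ are nonzero, then $\mathrm{pr}_1^*\theta\cup\mathrm{pr}_2^*\tau_0$ is nonzero in $H^{i+j}(S\times Y,S\times Y_0)$.
\end{enumerate}

\begin{proof}
Write $S=\partial\Delta$, $B=B(2)$, $C=\bar B(3/2)$. As $B$ is contractible and $B\setminus C\to\mathbb C^k\setminus0$ is a homotopy equivalence with $\mathbb C^k\setminus0\simeq S^{2k-1}$, the group $H^j(B,B\setminus C)$ vanishes for $j\ne2k$ and is generated by the restriction $\tau_0$ of $\tau$ for $j=2k$. Suppose that $g$ has no zero.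

\emph{Step 1: extension.} Let $\epsilon'=\max|g-F|$, choose $\delta$ with $\epsilon'<\delta<\epsilon_0$, and put
\[
M=\{(x,z)\in S\times\mathbb C^k:|z-x|\le\delta\},\qquad\mathcal N=\{(x,z)\in M:|z-x|<\delta\}.
\]
If $(x,z)\in M$, every point of the segment from $x$ to $z$ has norm less than $\frac32$ and distance less than $d$ from $S$. So
\begin{equation}\label{eq:segment}
(x,z)\in M\ \Longrightarrow\ \text{the segment from $x$ to $z$ lies in } B(3/2)\setminus K_0 .
\end{equation}
In particular $M$ and $\Delta\times K$ are disjoint compact subsets of $\Delta\times\bar B(2)$. Let $e=g-F$ on $\Delta\times K$ and $e=0$ on $M$. Extend $e$ to $\Delta\times\bar B(2)$ by Tietze's theorem and compose with the radial retraction of $\mathbb C^k$ onto the closed ball of radius $\epsilon'$, so that $|e|\le\epsilon'$ everywhere. Then $F+e$ extends $g$; we call it $g$ again and let $X$ be its zero set, a compact set on which $|z-x|\le\epsilon'$. We have: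
\begin{enumerate}
\item[(a)] $X\subset\Delta\times C$, because $|z|\le|x|+\epsilon'<\frac32$ on $X$.
\item[(b)] $X\cap(S\times\bar B(2))$ is the diagonal $D=\{(x,x):x\in S\}$, because a zero with $x\in S$ lies in $M$, where $g=F$.
\item[(c)] $X\cap(\Delta\times K_N)=\emptyset$ for some $N$, because the compact sets $X\cap(\Delta\times K_N)$ decrease to $X\cap(\Delta\times K)=\emptyset$.
\end{enumerate}
Fix this $N$, and write $U=U_N$, $\Theta=\Theta_N$ and $\theta=\Theta|_S\ne0$. By (a) and (c), $X\subset\Delta\times U$.

\emph{Step 2: the class.} Let $\pi\colon\Delta\times U\to U$ be the projection. The class $\pi^*\Theta$ is defined only over $U$, but $g^*\tau$ is concentrated on $X$, so the product extends over $B$. Precisely, (T2) gives a unique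
\[
\xi\in H^{m+2k}\bigl(\Delta\times B,(\Delta\times B)\setminus X\bigr)
\]
whose restriction to $(\Delta\times U,(\Delta\times U)\setminus X)$ is $\pi^*\Theta\cup g^*\tau$. By (a) we may restrict $\xi$ to a class $\xi_0$ on the pair $(S\times B,S\times(B\setminus C))$. We compute $\xi_0$ in two ways.

\emph{Step 3: $\xi_0=0$.} By (a) the restriction factors through the pair $(\Delta\times B,\Delta\times(B\setminus C))$. Since $\Delta$ is contractible, its cohomology in degree $m+2k$ is $H^{m+2k}(B,B\setminus C)$, which is $0$ because $m\ge1$.

\emph{Step 4: $\xi_0\ne0$.} By (b) the restriction also factors through the pair $(S\times B,(S\times B)\setminus D)$; let $\xi_1$ be the image of $\xi$ there. On $S\times B$ the map $F$ vanishes only on $D$, so we may form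
\[
\psi=\mathrm{pr}_1^*\theta\cup F^*\tau\in H^{m+2k}\bigl(S\times B,(S\times B)\setminus D\bigr).
\]
We compare $\xi_1$ and $\psi$ on $\mathcal N$, an open neighborhood of $D$ in $S\times B$. Since $K_N\subset K_0$, \eqref{eq:segment} shows that $\mathcal N\subset S\times U$ and that $(x,z)\mapsto x+s(z-x)$, $0\le s\le1$, is a homotopy in $U$ from $(x,z)\mapsto x$ to $\pi|_{\mathcal N}$. Hence $\pi^*\Theta=\mathrm{pr}_1^*\theta$ on $\mathcal N$. Also $g=F$ on $\mathcal N$. By (T1), $\xi_1$ and $\psi$ have the same restriction to $(\mathcal N,\mathcal N\setminus D)$, and by (T2), $\xi_1=\psi$.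

Finally, $(x,z)\mapsto z-sx$, $0\le s\le1$, is a homotopy of maps of pairs $(S\times B,S\times(B\setminus C))\to(\mathbb C^k,\mathbb C^k\setminus0)$ from $(x,z)\mapsto z$ to $F$, since $|z|>\frac32>|sx|$ on the subspace. So $F^*\tau$ restricts to $\mathrm{pr}_2^*\tau_0$, and $\xi_0=\mathrm{pr}_1^*\theta\cup\mathrm{pr}_2^*\tau_0\ne0$ by (T3). This contradicts Step~3.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Proposition~\ref{prop:one} gives $\operatorname{tsr}A_k=1$, and Theorem~\ref{thm:sharp}(a) gives $\operatorname{tsr}A_k(I^k)\le k+1$. The algebra $A_k$ contains the coordinates, so Proposition~\ref{prop:zero} and Lemma~\ref{lem:stable} give $\operatorname{tsr}A_k(I^k)\ge k+1$.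
\end{proof}

\begin{remark}
Lemma~\ref{lem:stable} applies to $C(K)$ as well. For $k=2$ it gives $\operatorname{tsr}C(K)(I^2)\ge3$, and since \eqref{eq:R} holds for $C(K)$, we get $\operatorname{tsr}C(K)\ge2$. So $A_2\ne C(K)$: some continuous function on $K$ has a stable zero, although no element of $A_2$ has one.
\end{remark}

\section{One algebra for all cubes}\label{sec:sharp}

To attain the bound for all $k$ at once we need an algebra of stable rank one that has every $A_j$ as a quotient. In the algebra of all bounded sequences $(a_j)$ with $a_j\in A_j$, invertibility requires a uniform bound on the inverses $a_j^{-1}$. We avoid this by using sequences that converge to a scalar.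

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(b)]
Let $\mathcal A$ be the set of sequences $a=(a_j)_{j\ge2}$ with $a_j\in A_j$ and $\|a_j-\lambda1\|\to0$ for some $\lambda=\lambda(a)\in\mathbb C$, with coordinatewise operations and the supremum norm. It is a unital subalgebra of the commutative Banach algebra of bounded sequences, and $|\lambda(a)-\lambda(a')|\le\|a-a'\|$. It is closed: if $a^{(i)}\to a$ with $a^{(i)}\in\mathcal A$, then $\lambda(a^{(i)})$ converges to some $\lambda$, and $\limsup_j\|a_j-\lambda1\|\le\|a-a^{(i)}\|+|\lambda(a^{(i)})-\lambda|$ for every $i$.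

\emph{The rank of $\mathcal A$ is $1$.} Let $a\in\mathcal A$, $\lambda=\lambda(a)$ and $\epsilon>0$. Choose $\lambda'\ne0$ with $|\lambda'-\lambda|<\epsilon$, and $j_0$ with $\|a_j-\lambda1\|<\epsilon$ for $j>j_0$. Let $a'_j=\lambda'1$ for $j>j_0$, and for $j\le j_0$ let $a'_j$ be an invertible element of $A_j$ within $\epsilon$ of $a_j$. Then $\|a'-a\|\le2\epsilon$, and the sequence of inverses is eventually equal to $(\lambda')^{-1}1$, so it lies in $\mathcal A$.

\emph{The rank of $\mathcal A(I^k)$ is $k+1$ for all $k\ge0$.} The upper bound is Theorem~\ref{thm:sharp}(a), and the case $k=0$ is done. For $k\ge2$ the coordinate projection induces a continuous unital homomorphism $\mathcal A(I^k)\to A_k(I^k)$. It is onto: placing an element of $A_k$ in position $k$ and $0$ elsewhere defines an isometric linear map $A_k\to\mathcal A$, which lifts every continuous map $I^k\to A_k$. By Lemma~\ref{lem:basic}(iii) and Theorem~\ref{thm:main}, $\operatorname{tsr}\mathcal A(I^k)\ge k+1$. For $k=1$, Theorem~\ref{thm:sharp}(a) applied to $\mathcal A(I)$ gives $3=\operatorname{tsr}\mathcal A(I^2)\le\operatorname{tsr}\mathcal A(I)+1$,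 so $\operatorname{tsr}\mathcal A(I)\ge2$.

Given $n\ge1$, let $E=\mathcal A(I^{n-1})$. By Lemma~\ref{lem:basic}(iv), $E(I^k)=\mathcal A(I^{n-1+k})$, so $\operatorname{tsr}E(I^k)=n+k$ for all $k\ge0$. The case $k=0$ gives $\operatorname{tsr}E=n$, and the case $k=2$ shows that \eqref{eq:R} fails for $E$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\texttt{http://discoverarchive.vanderbilt.edu/\allowbreak bitstream/\allowbreak handle/\allowbreak 1803/\allowbreak 13539/\allowbreak thesis.pdf?\allowbreak isAllowed=y\&sequence=1}

\end{thebibliography}
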